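\title{Derivations in the closure of the elementary operators on C$^*$-algebras with $3$-primal Glimm ideals}

\begin{abstract}
Let $A$ be a unital C$^*$-algebra in which every Glimm ideal is $3$-primal. We prove that the inner derivations of $A$ form a closed set in the operator norm, and that the distance from a derivation to the inner derivations is at most $38$ times its distance to the elementary operators. Hence every derivation in the norm closure of the elementary operators is inner. This proves the conjecture that, when all Glimm ideals are primal, every derivation in the completely bounded closure of the elementary operators is inner. To each finite connected simplicial complex $K$ we attach an algebra $A_K$ for which the derivations in the closure of the elementary operators, modulo the inner ones, form the space $H^1(K;\mathbb C)$. These algebras show that $3$ cannot be replaced by $2$ and that the condition is not necessary.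
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $A$ is a nonzero unital C$^*$-algebra with center $Z(A)$, ``ideal'' means closed two-sided ideal, and scalars are identified with multiples of $1$. A product of ideals, or of an ideal of $Z(A)$ with $A$, is the closed linear span of the products of elements.

For $a,b\in A$ let $M_{a,b}(x)=axb$. An \emph{elementary operator} on $A$ is a finite sum $T=\sum_{l=1}^N M_{a_l,b_l}$, and $\mathcal E(A)$ is the set of these operators. A \emph{derivation} is a linear map $\delta\colon A\to A$ with $\delta(xy)=\delta(x)y+x\delta(y)$; by a theorem of Sakai every derivation of $A$ is bounded. We write $\operatorname{Der}(A)$ for the set of derivations and $\operatorname{Inn}(A)$ for the set of \emph{inner} derivations $\delta_a(x)=[a,x]=ax-xa$, $a\in A$. The \emph{completely bounded norm} $\|T\|_{\mathrm{cb}}$ of a linear map $T\colon A\to A$ is the supremum over $n$ of the norms of the maps that apply $T$ entrywise to $n\times n$ matrices over $A$. Thus $\|T\|\le\|T\|_{\mathrm{cb}}$, and $\|M_{a,b}\|_{\mathrm{cb}}\le\|a\|\|b\|$ because $M_{a,b}$ acts on matrices as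 multiplication by two diagonal matrices. Let $\overline{\mathcal E(A)}_{\mathrm{cb}}$ be the closure of $\mathcal E(A)$ in this norm. Since $\delta_a=M_{a,1}-M_{1,a}$, every inner derivation is elementary, and one asks for which $A$
\begin{equation}\label{eq:problem}
\operatorname{Der}(A)\cap\overline{\mathcal E(A)}_{\mathrm{cb}}=\operatorname{Inn}(A).
\end{equation}
In words: if a derivation can be approximated by operators assembled from left and right multiplications by elements of $A$, is it the commutator with one element of $A$?

The two extreme cases are immediate. In a matrix algebra every derivation is inner. In a commutative algebra the elementary operators are the multiplications $x\mapsto ax$, a closed set, and a multiplication that is a derivation vanishes because $a=\delta(1)=0$. A general algebra is fibered over a commutative one. Let $X$ be the maximal ideal space of $Z(A)$, so that $Z(A)\cong C(X)$, and for $t\in X$ let $\mathfrak m_t=\{z\in Z(A):z(t)=0\}$. The ideals $G_t=\mathfrak m_tA$ are the \emph{Glimm ideals} of $A$, and the quotients $A/G_t$ are the fibers. The natural plan for proving \eqref{eq:problem}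 is to implement the derivation near each fiber and to patch the implementing elements with a partition of unity in $C(X)$. Patching succeeds when two local choices differ, in each fiber, by a scalar.

A proper ideal $I$ is \emph{prime} if $J_1J_2\subseteq I$ implies $J_1\subseteq I$ or $J_2\subseteq I$. If $G_t$ is prime, the fiber has center $\mathbb C1$: a commutative C$^*$-algebra of dimension greater than one contains nonzero elements with product zero, and two such central elements of the fiber would generate nonzero ideals with product zero. So two elements that implement the same derivation of a prime fiber differ by a scalar. It is known that \eqref{eq:problem} holds when every Glimm ideal is prime \cite[Theorem 1.5]{PEMS}.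

For $m\ge2$ an ideal $I$ is \emph{$m$-primal} if $J_1\cdots J_m=\{0\}$ implies $J_k\subseteq I$ for some $k$, and $I$ is \emph{primal} if it is $m$-primal for all $m$. Prime ideals are primal, and $(m+1)$-primal ideals are $m$-primal, since one may append the factor $J_{m+1}=J_m$. The fiber over a primal Glimm ideal may have a large center; it may even be commutative (Example~\ref{ex:edge}). What survives is a property of the surrounding algebra: by Lemma~\ref{lem:primal}, $G_t$ is $m$-primal exactly when any $m$ primitive ideals containing $G_t$ can be approximated simultaneously by a single primitive ideal $P$, and $A/P$ has center $\mathbb C1$. One may therefore hope to recover uniqueness up to scalars from the nearby primitive quotients. The conjecture of \cite{PEMS} is that this hope is justified: \emph{if every Glimm ideal of $A$ is primal, then \eqref{eq:problem} holds}. We prove it in a stronger form. Distances between operators are taken in the operator norm.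

\begin{theorem}\label{thm:main}
Let $A$ be a unital C$^*$-algebra in which every Glimm ideal is $3$-primal. Then:
\begin{enumerate}
\item[(1)] $\operatorname{dist}(a,Z(A))\le 2\|\delta_a\|$ for all $a\in A$; hence $\operatorname{Inn}(A)$ is closed in the operator norm.
\item[(2)] $\operatorname{dist}(\delta,\operatorname{Inn}(A))\le 38\operatorname{dist}(\delta,\mathcal E(A))$ for every $\delta\in\operatorname{Der}(A)$.
\item[(3)] Every derivation in the operator-norm closure of $\mathcal E(A)$ is inner.
\end{enumerate}
\end{theorem}

We have not tried to optimize the constants. Primal ideals are $3$-primal, and $\overline{\mathcal E(A)}_{\mathrm{cb}}$ lies in the operator-norm closure of $\mathcal E(A)$ because $\|\cdot\|\le\|\cdot\|_{\mathrm{cb}}$. So part (3) gives the conjecture.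

\begin{corollary}\label{cor:conj}
If every Glimm ideal of a unital C$^*$-algebra $A$ is primal, then $A$ satisfies \eqref{eq:problem}.
\end{corollary}

The number $3$ is the smallest that works; the hypothesis is strictly weaker than primality, and it is not necessary.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] There is a unital C$^*$-algebra, all of whose Glimm ideals are $2$-primal, having a non-inner derivation that is an elementary operator.
\item[(2)] There are algebras satisfying the hypothesis of Theorem~\ref{thm:main} with a non-primal Glimm ideal.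
\item[(3)] There are algebras satisfying \eqref{eq:problem} with a Glimm ideal that is not $2$-primal.
\end{enumerate}
\end{theorem}

All three examples belong to one family $A_K$, indexed by finite connected simplicial complexes, in which the failure of \eqref{eq:problem} is measured exactly by $H^1(K;\mathbb C)$ (Theorem~\ref{thm:complex}). Section~\ref{sec:examples} introduces this family and shows the method on it by hand. Sections~\ref{sec:prim} and~\ref{sec:slice} collect the tools, Section~\ref{sec:main} proves Theorem~\ref{thm:main}, and Section~\ref{sec:H1} computes the obstruction for $A_K$ and proves Theorem~\ref{thm:sharp}.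

\section{Slices, and algebras built from simplicial complexes}\label{sec:examples}

\subsection{Slices in a matrix algebra}\label{sub:matrix}

An elementary operator that is a derivation carries, in its coefficients, a candidate for the implementing element. Let $T=\sum_l M_{a_l,b_l}$ act on the matrix algebra $\mathbb M_n$ and suppose that $T=\delta_c$. The linear map $a\otimes b\mapsto M_{a,b}$ from $\mathbb M_n\otimes \mathbb M_n$ to the space of linear maps on $\mathbb M_n$ is onto, because $e_{ij}xe_{kl}=x_{jk}e_{il}$, and both spaces have dimension $n^4$; so it is injective. Therefore $\sum_l a_l\otimes b_l=c\otimes1-1\otimes c$. Apply a state $\varphi$ to the first tensor factor: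
\[
\sum_l\varphi(a_l)b_l=\varphi(c)1-c .
\]
Hence the element
\begin{equation}\label{eq:slice}
c_\varphi=-\sum_l\varphi(a_l)b_l ,
\end{equation}
which we call the \emph{slice} of $\sum_l M_{a_l,b_l}$ by $\varphi$, implements $T$, and slices by two states differ by a scalar.

Formula \eqref{eq:slice} makes sense for every state $\varphi$ of every $A$, but in general the operator does not determine the slice: for central $z$ the operator $M_{z,1}-M_{1,z}$ is zero, while its slice is $z-\varphi(z)$. In Section~\ref{sec:slice} we show that the matrix computation persists, with estimates, in the quotient $A/P$ by a primitive ideal $P$ on which $\varphi$ vanishes. This yields one implementing element for each primitive quotient. The problem is to find one element that serves all primitive quotients of a fiber at once, and the following algebras isolate that problem.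

\subsection{The algebras $A_K$}

Let $K$ be a finite simplicial complex: a family of nonempty subsets (\emph{simplices}) of a finite vertex set $V$ that contains all singletons and all nonempty subsets of its members. We assume that $K$ is connected, that is, any two vertices are joined by a chain of edges. Let $\mathcal F$ be the set of \emph{facets} (maximal simplices), and for $F\in\mathcal F$ let $\mathbb M_F$ be the algebra of complex matrices indexed by $F$. Let $A_K$ be the set of families $f=(f_F)_{F\in\mathcal F}$ of sequences $f_F\colon\mathbb N\to\mathbb M_F$ for which there is $q\in\mathbb C^V$ with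
\[
f_F(n)\longrightarrow\operatorname{diag}(q_i)_{i\in F}\qquad(n\to\infty,\ F\in\mathcal F).
\]
The facets cover $V$, so $q=(q_i(f))_{i\in V}$ is determined by $f$. With pointwise operations and the supremum norm, $A_K$ is a unital C$^*$-subalgebra of the algebra of bounded families in $\prod_{(F,n)}\mathbb M_F$, and each $q_i$ is a character of $A_K$. Every finitely supported family lies in $A_K$, so evaluation at $(F,n)$ maps $A_K$ onto $\mathbb M_F$. For $i\in V$ let $p_i\in A_K$ be the projection with $(p_i)_F(n)=e_{ii}$ if $i\in F$ and $(p_i)_F(n)=0$ otherwise; then $q_i(p_i)=1$ and $q_j(p_i)=0$ for $j\neq i$.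

Recall the first simplicial cohomology. Let $Z^1(K)$ be the space of functions $(i,j)\mapsto k_{ij}\in\mathbb C$, defined on the ordered pairs with $\{i,j\}\in K$ (the case $i=j$ included), such that $k_{ji}=-k_{ij}$ and
\begin{equation}\label{eq:cocycle}
k_{ij}+k_{jl}=k_{il}\qquad\text{whenever }\{i,j,l\}\in K .
\end{equation}
Let $B^1(K)\subseteq Z^1(K)$ consist of the functions $k_{ij}=h_i-h_j$ with $h\in\mathbb C^V$. Then $H^1(K;\mathbb C)=Z^1(K)/B^1(K)$.

\begin{theorem}\label{thm:complex}
Let $K$ be a finite connected simplicial complex.
\begin{enumerate}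
\item[(a)] $A_K$ has one Glimm ideal $G_\infty=\{f:q(f)=0\}$, with $A_K/G_\infty\cong\mathbb C^V$. All other Glimm ideals have quotient some $\mathbb M_F$, so they are prime. $G_\infty$ is $m$-primal if and only if any $m$ vertices (not necessarily distinct) lie in a common simplex of $K$.
\item[(b)] Let $\mathcal D$ be the set of derivations in the operator-norm closure of $\mathcal E(A_K)$. Then $\mathcal D/\operatorname{Inn}(A_K)\cong H^1(K;\mathbb C)$, and $\mathcal D\subseteq\mathcal E(A_K)$. In particular, $A_K$ satisfies \eqref{eq:problem} if and only if $H^1(K;\mathbb C)=0$.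
\end{enumerate}
\end{theorem}

Part (b) is proved in Section~\ref{sec:H1}.

\begin{proof}[Proof of part (a)]
If $f$ is central, each $f_F(n)$ is central in $\mathbb M_F$, hence scalar. Then the limit $\operatorname{diag}(q_i(f))_{i\in F}$ is scalar, so $q(f)$ is constant on each facet. Every edge lies in a facet and $K$ is connected, so $q(f)$ is constant on $V$. Conversely, every scalar function on $\mathcal F\times\mathbb N$ whose finitely many sequences have a common limit is a central element. Thus $Z(A_K)\cong C(X)$, where $X$ is the one-point compactification of the discrete set $\mathcal F\times\mathbb N$.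

Let $e\in Z(A_K)$ be the indicator function of a point $(F,n)$. Then $\mathfrak m_{(F,n)}=(1-e)Z(A_K)$, so $G_{(F,n)}=(1-e)A_K=\{f:f_F(n)=0\}$. The quotient $\mathbb M_F$ is simple and unital, so this ideal is prime. At infinity, $q(zf)=0$ for $z\in\mathfrak m_\infty$, so $G_\infty\subseteq\{f:q(f)=0\}$. A finitely supported $f$ equals $zf$ with $z\in\mathfrak m_\infty$ the indicator function of its support, and such $f$ are dense in $\{f:q(f)=0\}$; this gives equality. The homomorphism $q\colon A_K\to\mathbb C^V$ is onto because the $q(p_i)$ form a basis.

Suppose that any $m$ vertices lie in a common simplex, and let $J_1,\dots,J_m$ be ideals not contained in $G_\infty$. Pick $g_k\in J_k$ and $i_k\in V$ with $q_{i_k}(g_k)\ne0$, and a facet $F$ containing $i_1,\dots,i_m$. The $(i_k,i_k)$ entry of $(g_k)_F(n)$ tends to $q_{i_k}(g_k)$, so for some $n$ all the matrices $(g_k)_F(n)$ are nonzero. The image of $J_k$ under evaluation at $(F,n)$ is then a nonzero ideal of $\mathbb M_F$, so it contains $1$, and $J_1\cdots J_m\neq\{0\}$.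

Conversely, suppose that $i_1,\dots,i_m$ lie in no common simplex. Let $J_k$ be the ideal of all $f$ with $f_F=0$ for every facet $F$ not containing $i_k$. Then $p_{i_k}\in J_k\setminus G_\infty$. Every facet misses some $i_k$, and all elements of $J_k$ vanish on it, so $J_1\cdots J_m=\{0\}$.
\end{proof}

\begin{example}[The edge]\label{ex:edge}
Let $K$ have two vertices and one edge. Then $A_K$ is the algebra of sequences in $\mathbb M_2$ that converge to a diagonal matrix. By part (a), $G_\infty$ is primal; it is not prime, because the fiber is $\mathbb C^2$. The formula $\delta(f)(n)=(-1)^n[e_{11},f(n)]$ defines a derivation of $A_K$ with values in $G_\infty$, since $[e_{11},f(n)]$ involves only the off-diagonal entries of $f(n)$, which tend to $0$. It induces an inner derivation on every fiber, namely $0$ on $A_K/G_\infty$. It is not inner: if $\delta=\delta_a$, then $a(n)-(-1)^ne_{11}$ is scalar, so $a(n)_{11}-a(n)_{22}=(-1)^n$ does not converge. Thus Theorem~\ref{thm:main}(3) is false for arbitrary derivations, and an element that implements a derivation on one fiber need not come close to implementing it on the neighboring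 fibers.
\end{example}

\subsection{Cocycles, slices, and the role of the number three}\label{sub:three}

\begin{lemma}\label{lem:Tk}
For $k\in Z^1(K)$ the elementary operator $T_k=\sum_{\{i,j\}\in K}k_{ij}M_{p_i,p_j}$ (sum over ordered pairs) is a derivation of $A_K$. For every facet $F$, every $i_0\in F$ and every $n$, it acts at $(F,n)$ as the commutator with $\operatorname{diag}(k_{ii_0})_{i\in F}$.
\end{lemma}

\begin{proof}
At $(F,n)$ the operator acts as $x\mapsto\sum_{i,j\in F}k_{ij}e_{ii}xe_{jj}$, that is, it multiplies the entry $x_{ij}$ by $k_{ij}$. The commutator with $\operatorname{diag}(h_i)_{i\in F}$ multiplies $x_{ij}$ by $h_i-h_j$. For $h_i=k_{ii_0}$ we have $h_i-h_j=k_{ii_0}+k_{i_0j}=k_{ij}$ by \eqref{eq:cocycle}, since $\{i,i_0,j\}\subseteq F$. The Leibniz rule holds at every $(F,n)$, hence in $A_K$.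
\end{proof}

The slice of $T_k$ by the state $q_i$ is
\[
c_{q_i}=-\sum_{j:\,\{i,j\}\in K}k_{ij}p_j=\sum_{j:\,\{i,j\}\in K}k_{ji}p_j .
\]
By Lemma~\ref{lem:Tk} it implements $T_k$ on every facet that contains $i$. Compare the slices at two vertices $i,i'$ in the fiber $\mathbb C^V$. If $j$ is a vertex with $\{i,i',j\}\in K$, the $j$th coordinate of $c_{q_i}-c_{q_{i'}}$ is $k_{ji}-k_{ji'}=k_{i'i}$, which does not depend on $j$. So if any \emph{three} vertices lie in a simplex, the difference of any two such slices is a scalar modulo $G_\infty$. In that case a single slice implements $T_k$ everywhere: on an arbitrary facet $F$ the element $c_{q_i}$ is $\operatorname{diag}(k_{ji})_{j\in F}$, and $k_{ji}-k_{li}=k_{jl}$ for $j,l\in F$ because $\{i,j,l\}\in K$. Two vertices carry the slices that are compared, and the third is the place where the comparison is made. When only pairs of vertices lie in simplices, the comparison can fail.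

\begin{example}[The boundary of a triangle]\label{ex:triangle}
Let $V=\{1,2,3\}$ with facets $\{1,2\}$, $\{1,3\}$, $\{2,3\}$. By Theorem~\ref{thm:complex}(a), all Glimm ideals of $A_K$ are $2$-primal and $G_\infty$ is not $3$-primal. Let
\[
T(x)=p_1xp_2-p_2xp_1 .
\]
On the facet $\{1,2\}$ this is the commutator with $e_{11}$; on the other two facets $p_2$ or $p_1$ vanishes and $T$ acts as $0$. So $T$ is a derivation; it is $T_k$ with $k_{12}=1$, $k_{13}=k_{23}=0$. If $T=\delta_a$, then $a_{\{1,2\}}(n)-e_{11}$, $a_{\{1,3\}}(n)$ and $a_{\{2,3\}}(n)$ are scalar matrices, and in the limit $q_1(a)-q_2(a)=1$, $q_1(a)=q_3(a)$, $q_2(a)=q_3(a)$, which is absurd. Hence $T$ is not inner. The slices are $c_{q_1}=-p_2$, $c_{q_2}=p_1$, $c_{q_3}=0$. The difference $c_{q_1}-c_{q_2}$ has image $(-1,-1,0)$ in $\mathbb C^V$: it takes the same value at the vertices $1$ and $2$, and another value at the third vertex.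
\end{example}

The proof of Theorem~\ref{thm:main}(2) carries out this comparison in a general algebra, with primitive ideals containing a Glimm ideal in place of vertices and with approximate identities between slices in place of exact ones.

\section{Primitive ideals, Glimm ideals and states}\label{sec:prim}

For an ideal $I$ put $\|a\|_I=\|a+I\|$, the norm in $A/I$, and let $S(A/I)$ be the set of states of $A$ that vanish on $I$; it is convex, weak$^*$-compact, nonempty if $I\ne A$, and it is identified with the state space of $A/I$. A \emph{primitive} ideal is the kernel of an irreducible representation. The set $\operatorname{Prim}(A)$ of primitive ideals carries the topology whose open sets are the sets $\{P:P\not\supseteq J\}$, $J$ an ideal. We use the following standard facts about a proper ideal $I$.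
\begin{enumerate}
\item[(F1)] $I$ is the intersection of the primitive ideals containing it, and $\|a\|_I=\sup\{\|a\|_P:P\in\operatorname{Prim}(A),\ P\supseteq I\}$.
\item[(F2)] Primitive ideals are prime.
\item[(F3)] A pure state of $A/I$ vanishes on a primitive ideal containing $I$, the kernel of its GNS representation. By the Krein--Milman theorem, $S(A/I)$ is the weak$^*$-closed convex hull of the pure states of $A/I$.
\item[(F4)] If $h\ge0$, then $\|h\|_I=\max\{\psi(h):\psi\in S(A/I)\}$.
\end{enumerate}

Two spaces index quotients of $A$: the compact Hausdorff space $X$, on which one can patch, and the space $\operatorname{Prim}(A)$, whose quotients have trivial center. Norms are upper semicontinuous on the first and lower semicontinuous on the second.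

\begin{lemma}\label{lem:glimm}
Let $t\in X$ and $a\in A$.
\begin{enumerate}
\item[(i)] $za-z(t)a\in G_t$ for all $z\in Z(A)$.
\item[(ii)] $G_t\neq A$.
\item[(iii)] Every primitive ideal contains a Glimm ideal, and $\|a\|=\sup_{s\in X}\|a\|_{G_s}$.
\item[(iv)] If $\|a\|_{G_t}<r$, then $\|a\|_{G_s}<r$ for all $s$ in a neighborhood of $t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $z-z(t)\in\mathfrak m_t$.

(ii) Extend the character $z\mapsto z(t)$ of $Z(A)$ to a state $\omega$ of $A$. For $z\in\mathfrak m_t$ and $x\in A$ the Cauchy--Schwarz inequality gives $|\omega(zx)|^2\le\omega(zz^*)\omega(x^*x)=0$. So $\omega$ vanishes on $G_t$, while $\omega(1)=1$.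

(iii) An irreducible representation $\pi$ maps $Z(A)$ to the scalars, so it restricts to a character $z\mapsto z(s)$ of $Z(A)$. Then $\mathfrak m_s\subseteq\ker\pi$ and $G_s\subseteq\ker\pi$. By (F1) with $I=\{0\}$, $\|a\|=\sup_P\|a\|_P\le\sup_s\|a\|_{G_s}\le\|a\|$.

(iv) There is a finite sum $g=\sum_kz_kx_k$ with $z_k\in\mathfrak m_t$, $x_k\in A$ and $\|a-g\|<r$. By (i), $g-\sum_kz_k(s)x_k\in G_s$, so $\|a\|_{G_s}\le\|a-g\|+\sum_k|z_k(s)|\|x_k\|$. The last sum is continuous in $s$ and vanishes at $t$.
\end{proof}

\begin{lemma}[Patching]\label{lem:patch}
For each $t\in X$ let $c_t\in A$ and let $O_t$ be an open neighborhood of $t$. There are $t_1,\dots,t_p\in X$ and $f_1,\dots,f_p\in Z(A)$ such that $a=\sum_jf_jc_{t_j}$ has the following property: for every $s\in X$, the coset $a+G_s$ is a convex combination of cosets $c_t+G_s$ with $s\in O_t$.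
\end{lemma}

\begin{proof}
Choose a finite subcover $O_{t_1},\dots,O_{t_p}$ and a subordinate partition of unity $f_1,\dots,f_p\in C(X)\cong Z(A)$. By Lemma~\ref{lem:glimm}(i), $a+G_s=\sum_jf_j(s)(c_{t_j}+G_s)$, and $f_j(s)=0$ unless $s\in O_{t_j}$.
\end{proof}

The function $P\mapsto\|a\|_P$ is lower semicontinuous on $\operatorname{Prim}(A)$ \cite[3.3.2]{Dixmier}: for $r\ge0$ the set $\{P:\|a\|_P>r\}$ consists of the $P$ that do not contain $(|a|-r)_+$. We shall learn that an element $d$ is close to some scalar in $A/P$ only after $P$ has been chosen, so we need a version that is uniform in the scalar.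

\begin{lemma}\label{lem:lsc}
Let $Q\in\operatorname{Prim}(A)$, $d\in A$ and $\eta>0$. There is an open neighborhood $U$ of $Q$ such that $\|d-\lambda\|_Q\le\|d-\lambda\|_P+\eta$ for all $P\in U$ and all scalars $\lambda$ with $|\lambda|\le\|d\|$.
\end{lemma}

\begin{proof}
Let $\lambda_1,\dots,\lambda_L$ be an $\eta/3$-net of the disc of radius $\|d\|$, and let $U$ be the open set of all $P$ with $\|d-\lambda_j\|_P>\|d-\lambda_j\|_Q-\eta/3$ for $j=1,\dots,L$. If $P\in U$ and $|\lambda-\lambda_j|\le\eta/3$, then $\|d-\lambda\|_Q\le\|d-\lambda_j\|_Q+\eta/3<\|d-\lambda_j\|_P+2\eta/3\le\|d-\lambda\|_P+\eta$.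
\end{proof}

The next lemma is the only way in which primality enters the proof of Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:primal}
A proper ideal $G$ is $m$-primal if and only if, whenever $Q_1,\dots,Q_m$ are primitive ideals containing $G$ and $U_k$ is an open neighborhood of $Q_k$, the intersection $U_1\cap\dots\cap U_m$ is nonempty.
\end{lemma}

\begin{proof}
Let $G$ be $m$-primal and write $U_k=\{P:P\not\supseteq J_k\}$. Then $J_k\not\subseteq Q_k$, so $J_k\not\subseteq G$, and therefore $J_1\cdots J_m\ne\{0\}$. By (F1) some primitive ideal $P$ does not contain this product. Then $P$ contains no $J_k$, so $P$ lies in every $U_k$. Conversely, let $J_1\cdots J_m=\{0\}$ with $J_k\not\subseteq G$ for all $k$. By (F1) there are primitive $Q_k\supseteq G$ with $J_k\not\subseteq Q_k$, so $U_k=\{P:P\not\supseteq J_k\}$ is an open neighborhood of $Q_k$. By (F2) every primitive ideal contains some $J_k$, so the $U_k$ have empty intersection.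
\end{proof}

In $A_K$ the primitive ideals containing $G_\infty$ are the kernels of the characters $q_i$, because $A_K/G_\infty\cong\mathbb C^V$. This is the sense in which primitive ideals over a Glimm ideal play the part of vertices.

A slice depends on the state only through finitely many numbers. Fix $a_1,\dots,a_N\in A$. For a state $\varphi$ and a proper ideal $I$ put
\[
w(\varphi)=(\varphi(a_1),\dots,\varphi(a_N))\in\mathbb C^N,\qquad W_I=\{w(\psi):\psi\in S(A/I)\}.
\]
The map $w$ is affine and weak$^*$-continuous, so $W_I$ is compact and convex. We write $|\cdot|$ for the Euclidean norm on $\mathbb C^N$. The sets $W_I$ have the same two semicontinuity properties as norms.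

\begin{lemma}\label{lem:stateslsc}
Let $Q\in\operatorname{Prim}(A)$, $\varphi\in S(A/Q)$ and $\eta>0$. There is an open neighborhood $U$ of $Q$ such that for each $P\in U$ there is $\psi\in S(A/P)$ with $|w(\psi)-w(\varphi)|<\eta$.
\end{lemma}

\begin{proof}
We control the convex set $W_P$ through its support function, which is a norm up to a constant. Let $\rho=\sum_l\|a_l\|$. For a unit vector $\theta\in\mathbb C^N$ let $h_\theta$ be the self-adjoint part of $\sum_l\theta_la_l$, so that $\psi(h_\theta)=\operatorname{Re}\sum_l\theta_l\psi(a_l)$ for every state $\psi$, and let $m_P(\theta)=\max\{\psi(h_\theta):\psi\in S(A/P)\}$. Since $\|h_\theta\|\le\rho$, (F4) gives $m_P(\theta)=\|h_\theta+\rho\|_P-\rho$, which is lower semicontinuous in $P$. Also $|m_P(\theta)-m_P(\theta')|\le\|h_\theta-h_{\theta'}\|\le\rho|\theta-\theta'|$. Choose $\kappa>0$ with $2\rho\kappa\le\eta/3$ and a finite $\kappa$-net $\Theta$ of the unit sphere, and let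
\[
U=\{P: m_P(\theta')>m_Q(\theta')-\eta/3\ \text{ for all }\theta'\in\Theta\},
\]
an open neighborhood of $Q$. For $P\in U$ and any unit vector $\theta$, comparison with a point of $\Theta$ within $\kappa$ of $\theta$ gives
\begin{equation}\label{eq:support}
m_P(\theta)>m_Q(\theta)-\eta/3-2\rho\kappa\ge\varphi(h_\theta)-2\eta/3 .
\end{equation}
Suppose that $P\in U$ and $\operatorname{dist}(w(\varphi),W_P)\ge\eta$. Let $v_0$ be the point of $W_P$ nearest to $w(\varphi)$, and let $\theta$ be the coordinatewise complex conjugate of the unit vector $(w(\varphi)-v_0)/|w(\varphi)-v_0|$. By convexity $\operatorname{Re}\sum_l\theta_l(v-v_0)_l\le0$ for all $v\in W_P$, while $\operatorname{Re}\sum_l\theta_l(w(\varphi)-v_0)_l=|w(\varphi)-v_0|\ge\eta$. Hence $\varphi(h_\theta)\ge m_P(\theta)+\eta$, which contradicts \eqref{eq:support}.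
\end{proof}

\begin{lemma}\label{lem:statesusc}
Let $t\in X$ and $\eta>0$. For all $s$ in some neighborhood of $t$, every point of $W_{G_s}$ is at distance less than $\eta$ from $W_{G_t}$.
\end{lemma}

\begin{proof}
Otherwise there are a net $s_\alpha\to t$ in $X$ and states $\psi_\alpha\in S(A/G_{s_\alpha})$ with $\operatorname{dist}(w(\psi_\alpha),W_{G_t})\ge\eta$. Passing to a subnet, let $\psi_\alpha\to\psi$ weak$^*$. For $z\in\mathfrak m_t$ and $x\in A$, Lemma~\ref{lem:glimm}(i) gives $\psi_\alpha(zx)=z(s_\alpha)\psi_\alpha(x)\to0$. So $\psi\in S(A/G_t)$ and $w(\psi_\alpha)\to w(\psi)\in W_{G_t}$, a contradiction.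
\end{proof}

\section{The slice inequality}\label{sec:slice}

An elementary operator $T$ maps every ideal $I$ into itself and induces an operator $T_I$ on $A/I$. We have $\|T_I\|\le\|T\|$, because every coset of norm less than $1$ has a representative of norm less than $1$. The following inequality replaces the injectivity of $a\otimes b\mapsto M_{a,b}$ used in Section~\ref{sub:matrix}. It is where irreducibility is needed: an irreducible representation lets us test $T$ on operators of rank one.

\begin{lemma}[Slice inequality]\label{lem:slice}
If $T=\sum_lM_{a_l,b_l}$, $P\in\operatorname{Prim}(A)$ and $\varphi\in S(A/P)$, then $\bigl\|\sum_l\varphi(a_l)b_l\bigr\|_P\le\|T_P\|$.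
\end{lemma}

\begin{proof}
Let $\pi$ be an irreducible representation on a Hilbert space $H$ with kernel $P$, so that $\|\pi(x)\|=\|x\|_P$. Let $\xi,u,v\in H$ be unit vectors, and let $E$ be the operator $\zeta\mapsto\langle\zeta,v\rangle\xi$, of norm $1$. Since $\pi$ is irreducible, Kaplansky's density theorem says that the unit ball of $\pi(A)$ is dense in the unit ball of $B(H)$ in the weak operator topology. So there is a net $x_\alpha\in A$ with $\|x_\alpha\|_P\le1$ and $\pi(x_\alpha)\to E$ weakly. Then
\[
\langle\pi(Tx_\alpha)u,\xi\rangle=\sum_l\langle\pi(x_\alpha)\pi(b_l)u,\pi(a_l)^*\xi\rangle\longrightarrow\sum_l\langle\pi(a_l)\xi,\xi\rangle\langle\pi(b_l)u,v\rangle ,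
\]
and the left side has modulus at most $\|T_P\|$. The supremum over $u$ and $v$ gives the claim for the vector state $\varphi=\langle\pi(\cdot)\xi,\xi\rangle$. The function $\varphi\mapsto\|\sum_l\varphi(a_l)b_l\|_P$ is convex and weak$^*$-continuous, so the states satisfying the inequality form a convex weak$^*$-closed set. The vector states of a faithful representation of $A/P$ have weak$^*$-closed convex hull $S(A/P)$ \cite[3.4.1]{Dixmier}.
\end{proof}

Let $\delta$ be a derivation, $I$ a proper ideal and $\kappa\ge0$. We say that $c\in A$ \emph{implements $\delta$ over $I$ up to $\kappa$} if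
\[
\|\delta(y)-[c,y]\|_I\le\kappa\|y\|\qquad(y\in A).
\]
Three properties follow from the definition.
\begin{enumerate}
\item[(I1)] By (F1), this holds over $I$ if and only if it holds over every primitive $P\supseteq I$.
\item[(I2)] The set of such $c$ is convex and invariant under adding elements of $I$.
\item[(I3)] If $c$ implements $\delta$ over $I$ up to $\kappa$ and $\|c'-c-\lambda\|_I\le\sigma$ for a scalar $\lambda$, then $c'$ implements $\delta$ over $I$ up to $\kappa+2\sigma$, because $[c',y]-[c,y]=[c'-c-\lambda,y]$.
\end{enumerate}
The slice inequality gives approximate uniqueness and approximate existence of implementing elements over a primitive ideal.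

\begin{lemma}[Uniqueness up to a scalar]\label{lem:unique}
Let $P\in\operatorname{Prim}(A)$ and $\psi\in S(A/P)$. If $\|[d,y]\|_P\le r\|y\|$ for all $y\in A$, then $\|d-\psi(d)\|_P\le r$. In particular, if $c$ and $c'$ implement the same derivation over $P$ up to $\kappa$ and $\kappa'$, then $\|(c-c')-\psi(c-c')\|_P\le\kappa+\kappa'$.
\end{lemma}

\begin{proof}
The coset $[d,y]+P$ depends only on $y+P$; taking the infimum over representatives gives $\|[d,y]\|_P\le r\|y\|_P$. So $T=M_{d,1}-M_{1,d}$ has $\|T_P\|\le r$, and Lemma~\ref{lem:slice} bounds $\|\psi(d)1-d\|_P$ by $r$. For the second statement take $d=c-c'$.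
\end{proof}

\begin{lemma}[Existence]\label{lem:exist}
Let $\delta\in\operatorname{Der}(A)$, $T=\sum_lM_{a_l,b_l}$ and $\|\delta-T\|\le\varepsilon$. If $P\in\operatorname{Prim}(A)$ and $\varphi\in S(A/P)$, then the slice $c_\varphi$ of \eqref{eq:slice} implements $\delta$ over $P$ up to $2\varepsilon$.
\end{lemma}

\begin{proof}
The derivation is not elementary, so Lemma~\ref{lem:slice} does not apply to $\delta-T$. The Leibniz rule provides a substitute: for fixed $y$, the map $x\mapsto x\delta(y)$ is elementary. Fix $y\in A$ and put
\[
R_y(x)=T(xy)-T(x)y-x\delta(y).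
\]
Subtracting the identity $\delta(xy)-\delta(x)y-x\delta(y)=0$ gives $R_y(x)=(T-\delta)(xy)-(T-\delta)(x)\,y$, so $\|R_y\|\le2\varepsilon\|y\|$. On the other hand $T(xy)-T(x)y=\sum_la_lx(yb_l-b_ly)$, so $R_y=\sum_lM_{a_l,[y,b_l]}-M_{1,\delta(y)}$ is elementary. Lemma~\ref{lem:slice} gives $\|\sum_l\varphi(a_l)[y,b_l]-\delta(y)\|_P\le2\varepsilon\|y\|$, and $\sum_l\varphi(a_l)[y,b_l]=[y,-c_\varphi]=[c_\varphi,y]$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{Distance to the center}

Part (1) needs only pairs of primitive ideals. Its proof is a small model of the proof of part (2): Lemma~\ref{lem:unique} gives one scalar for each primitive quotient, primality makes the scalars over one Glimm ideal compatible, and Lemma~\ref{lem:patch} assembles them.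

\begin{proposition}\label{prop:center}
If every Glimm ideal of $A$ is $2$-primal, then $\operatorname{dist}(a,Z(A))\le2\|\delta_a\|$ for all $a\in A$, and $\operatorname{Inn}(A)$ is closed in the operator norm.
\end{proposition}

\begin{proof}
Let $r=\|\delta_a\|$ and $t\in X$. By Lemma~\ref{lem:glimm}(ii) and (F1) we can fix a primitive ideal $Q_1\supseteq G_t$ and a state $\psi_1\in S(A/Q_1)$; put $\lambda_t=\psi_1(a)$. Let $Q\supseteq G_t$ be primitive and $\eta>0$. Let $U$ and $U_1$ be neighborhoods of $Q$ and $Q_1$ given by Lemma~\ref{lem:lsc} for $d=a$. By Lemma~\ref{lem:primal} there is $P\in U\cap U_1$. Take $\psi\in S(A/P)$ and $\mu=\psi(a)$, so $|\mu|\le\|a\|$. Lemma~\ref{lem:unique} gives $\|a-\mu\|_P\le r$, hence $\|a-\mu\|_Q\le r+\eta$ and $\|a-\mu\|_{Q_1}\le r+\eta$. The second bound gives $|\lambda_t-\mu|=|\psi_1(a-\mu)|\le r+\eta$, and then $\|a-\lambda_t\|_Q\le2r+2\eta$. As $\eta$ and $Q$ are arbitrary, (F1) yields $\|a-\lambda_t\|_{G_t}\le2r$.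

Let $\eta>0$. By Lemma~\ref{lem:glimm}(iv) each $t$ has an open neighborhood $O_t$ with $\|a-\lambda_t\|_{G_s}<2r+\eta$ for $s\in O_t$. Lemma~\ref{lem:patch} with $c_t=\lambda_t1$ gives $z=\sum_jf_j\lambda_{t_j}\in Z(A)$ such that, for each $s$, the coset $a-z+G_s$ is a convex combination of cosets of norm less than $2r+\eta$. By Lemma~\ref{lem:glimm}(iii), $\|a-z\|\le2r+\eta$. This proves the inequality.

The linear map $a+Z(A)\mapsto\delta_a$ from the Banach space $A/Z(A)$ to the bounded operators on $A$ is bounded, since $\|\delta_a\|=\|\delta_{a-z}\|\le2\|a-z\|$ for central $z$, and it is bounded below by the inequality just proved. Hence its range $\operatorname{Inn}(A)$ is closed.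
\end{proof}

Since $3$-primal ideals are $2$-primal, this proves part (1). The algebra of Example~\ref{ex:triangle} satisfies the hypothesis of Proposition~\ref{prop:center}, so closedness of $\operatorname{Inn}(A)$ does not by itself give \eqref{eq:problem}.

\subsection{Distance to the inner derivations}

Let $\delta\in\operatorname{Der}(A)$ and $\varepsilon>\operatorname{dist}(\delta,\mathcal E(A))$; in particular $\varepsilon>0$. Choose $T=\sum_{l=1}^NM_{a_l,b_l}$ with $\|\delta-T\|\le\varepsilon$, and define $w(\varphi)$ and $W_I$ by means of $a_1,\dots,a_N$. For $v\in\mathbb C^N$ put $c(v)=-\sum_lv_lb_l$, so that $c_\varphi=c(w(\varphi))$. The map $v\mapsto c(v)$ is linear, and $\|c(v)\|\le\beta|v|$ with $\beta=(\sum_l\|b_l\|^2)^{1/2}$ by the Cauchy--Schwarz inequality. The number $\beta$ depends on $T$ and is not controlled by $\varepsilon$; it will always be multiplied by a parameter $\eta$ chosen afterwards. In Steps A--D we fix $t\in X$ and write $G=G_t$.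

By Lemma~\ref{lem:exist} we have a good implementing element over each primitive ideal. To compare the slices belonging to two primitive ideals $Q_1,Q_2\supseteq G$ we cannot use Lemma~\ref{lem:unique} directly, since it concerns one primitive quotient. We move both states to a common nearby primitive ideal $P$, compare there, and move the estimate back by lower semicontinuity. The estimate is wanted over every primitive ideal containing $G$, so $P$ must also be close to a third ideal $Q_3$. This is the only use of $3$-primality.

\medskip\noindent\textbf{Step A.} \emph{Let $Q_1,Q_2,Q_3$ be primitive ideals containing $G$, let $\varphi_j\in S(A/Q_j)$ for $j=1,2$, and let $d=c_{\varphi_1}-c_{\varphi_2}$. There is a scalar $\mu$ with $\|d-\mu\|_{Q_k}\le5\varepsilon$ for $k=1,2,3$.}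

Choose $\eta>0$ with $(4\beta+1)\eta\le\varepsilon$. For $k=1,2,3$ let $U_k$ be the neighborhood of $Q_k$ given by Lemma~\ref{lem:lsc} for $d$ and $\eta$; for $k=1,2$ intersect it with the neighborhood given by Lemma~\ref{lem:stateslsc} for $\varphi_k$ and $\eta$. By Lemma~\ref{lem:primal} with $m=3$ there is $P\in U_1\cap U_2\cap U_3$, and there are $\psi_1,\psi_2\in S(A/P)$ with $|w(\psi_j)-w(\varphi_j)|<\eta$. Put $d'=c_{\psi_1}-c_{\psi_2}$; then $\|d-d'\|\le2\beta\eta$. Both $c_{\psi_1}$ and $c_{\psi_2}$ implement $\delta$ over $P$ up to $2\varepsilon$ by Lemma~\ref{lem:exist}, so $\|d'-\psi_1(d')\|_P\le4\varepsilon$ by Lemma~\ref{lem:unique}. Let $\mu=\psi_1(d)$; then $|\mu|\le\|d\|$ and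
\[
\|d-\mu\|_P\le\|d-d'\|+\|d'-\psi_1(d')\|_P+|\psi_1(d'-d)|\le4\varepsilon+4\beta\eta .
\]
Since $P\in U_k$, we get $\|d-\mu\|_{Q_k}\le4\varepsilon+4\beta\eta+\eta\le5\varepsilon$.

\medskip
The scalar of Step A depends on $Q_3$. All these scalars approximate $d$ over the fixed ideal $Q_1$, so they are close to one another.

\medskip\noindent\textbf{Step B.} \emph{With $\varphi_1,\varphi_2,d$ as in Step A, there is a scalar $\mu$ with $\|d-\mu\|_G\le15\varepsilon$.}

For each primitive $Q\supseteq G$ let $\mu_Q$ be the scalar of Step A for $Q_3=Q$, and let $\mu=\mu_{Q_1}$. Then $|\mu_Q-\mu|=\|\mu_Q-\mu\|_{Q_1}\le\|d-\mu_Q\|_{Q_1}+\|d-\mu\|_{Q_1}\le10\varepsilon$, so $\|d-\mu\|_Q\le5\varepsilon+10\varepsilon$. Apply (F1).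

\medskip
States of nearby primitive quotients accumulate at states of the fiber $A/G$ (Lemma~\ref{lem:statesusc}), and these need not vanish on any primitive ideal. So we extend Step B to all states of the fiber. Fix a primitive ideal $Q_1\supseteq G$ and $\varphi_1\in S(A/Q_1)$, and put $c_t=c_{\varphi_1}$.

\medskip\noindent\textbf{Step C.} \emph{For every $v\in W_G$ there is a scalar $\mu$ with $\|c_t-c(v)-\mu\|_G\le15\varepsilon$.}

The function $x\mapsto\min_{\mu\in\mathbb C}\|x-\mu\|_G$ is a continuous seminorm on $A$, and $\varphi\mapsto c_t-c_\varphi$ is affine and continuous from the weak$^*$ topology to the norm topology. Hence the set of $\varphi\in S(A/G)$ with $\min_\mu\|c_t-c_\varphi-\mu\|_G\le15\varepsilon$ is convex and weak$^*$-closed. By Step B it contains $S(A/Q)$ for every primitive $Q\supseteq G$. By (F3) it contains the pure states of $A/G$, and therefore it is all of $S(A/G)$.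

\medskip
It follows already that $c_t$ implements $\delta$ over $G_t$ up to $32\varepsilon$, by Lemma~\ref{lem:exist}, (I3) and (I1). To patch we need a similar bound over $G_s$ for all $s$ near $t$. Upper semicontinuity gives a neighborhood for each $y\in A$, but not one neighborhood for all $y$, and Example~\ref{ex:edge} shows that for a general derivation no such neighborhood exists. Here the elementary operator is used a second time: all slices lie in the finite-dimensional family $c(v)$, so finitely many applications of Lemma~\ref{lem:glimm}(iv) suffice.

\medskip\noindent\textbf{Step D.} \emph{There is an open neighborhood $O_t$ of $t$ such that $c_t$ implements $\delta$ over $G_s$ up to $38\varepsilon$ for every $s\in O_t$.}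

Choose $\eta>0$ with $\beta\eta\le\varepsilon$. Let $v_1,\dots,v_L\in W_G$ be an $\eta$-net of the compact set $W_G$, and let $\mu_1,\dots,\mu_L$ be the corresponding scalars from Step C. By Lemmas~\ref{lem:glimm}(iv) and~\ref{lem:statesusc} there is an open neighborhood $O_t$ of $t$ such that for $s\in O_t$
\begin{enumerate}
\item[(i)] $\|c_t-c(v_j)-\mu_j\|_{G_s}<16\varepsilon$ for $j=1,\dots,L$, and
\item[(ii)] every point of $W_{G_s}$ is within $\eta$ of $W_G$.
\end{enumerate}
Let $s\in O_t$, let $P\supseteq G_s$ be primitive, and take $\psi\in S(A/P)\subseteq S(A/G_s)$. By (ii) there is $j$ with $|w(\psi)-v_j|\le2\eta$, so $\|c_\psi-c(v_j)\|\le2\beta\eta\le2\varepsilon$. With (i) this gives $\|c_t-c_\psi-\mu_j\|_P\le18\varepsilon$. By Lemma~\ref{lem:exist} and (I3), $c_t$ implements $\delta$ over $P$ up to $2\varepsilon+36\varepsilon$. Apply (I1).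

\medskip\noindent\textbf{Step E.} \emph{Patching.}

Let $a$ be the element given by Lemma~\ref{lem:patch} for the family $(c_t,O_t)_{t\in X}$. For each $s\in X$, the element $a$ is, modulo $G_s$, a convex combination of elements that implement $\delta$ over $G_s$ up to $38\varepsilon$. By (I2), $\|\delta(y)-[a,y]\|_{G_s}\le38\varepsilon\|y\|$ for all $y\in A$ and $s\in X$, and Lemma~\ref{lem:glimm}(iii) gives $\|\delta-\delta_a\|\le38\varepsilon$. Letting $\varepsilon$ decrease to $\operatorname{dist}(\delta,\mathcal E(A))$ proves part (2).

\medskip
If $\delta$ lies in the operator-norm closure of $\mathcal E(A)$, then $\operatorname{dist}(\delta,\operatorname{Inn}(A))=0$ by part (2), and $\operatorname{Inn}(A)$ is closed by part (1). So $\delta$ is inner. This proves part (3) and completes the proof of Theorem~\ref{thm:main}. \qed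

\section{The obstruction is $H^1(K;\mathbb C)$}\label{sec:H1}

Lemma~\ref{lem:Tk} sends cocycles to derivations. We now send derivations to cocycles. At each point $(F,n)$ a derivation in $\mathcal D$ is implemented by a matrix that is unique up to a scalar. Only differences of diagonal entries have an invariant meaning, and their limits will form the cocycle. Example~\ref{ex:edge} shows that these limits need not exist for a general derivation; for $\delta\in\mathcal D$ they exist because the matrices are approximated by slices.

We use the fact that every derivation $\partial$ of $\mathbb M_F$ is inner. Indeed, fix $i_0\in F$ and put $c=\sum_{i\in F}\partial(e_{ii_0})e_{i_0i}$. Then $ce_{jl}=\partial(e_{ji_0})e_{i_0l}$, and the Leibniz rule $e_{jl}\partial(e_{ii_0})=\partial(e_{jl}e_{ii_0})-\partial(e_{jl})e_{ii_0}$ gives $e_{jl}c=\partial(e_{ji_0})e_{i_0l}-\partial(e_{jl})$; so $[c,e_{jl}]=\partial(e_{jl})$. Two implementing matrices differ by a central matrix, that is, by a scalar.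

\begin{proof}[Proof of Theorem~\ref{thm:complex}(b)]
The set $\mathcal D$ is a vector space containing $\operatorname{Inn}(A_K)$.

\emph{The cocycle of a derivation.} Let $\delta\in\mathcal D$. As a norm limit of elementary operators, $\delta$ maps each ideal into itself, so it induces a derivation of $A_K/G_{(F,n)}=\mathbb M_F$. For $i_0\in F$ let $c_{F,i_0}(n)\in\mathbb M_F$ be the unique matrix that implements this derivation and has $(i_0,i_0)$ entry $0$.

Let $\varepsilon>0$ and choose $T=\sum_lM_{a_l,b_l}$ with $\|\delta-T\|\le\varepsilon$. Fix $F$ and $i_0\in F$. The ideal $P=G_{(F,n)}$ is primitive, being the kernel of the irreducible representation $f\mapsto f_F(n)$ on $\mathbb C^F$, and $\|f\|_P=\|f_F(n)\|$. The state $\varphi_n(f)=f_F(n)_{i_0i_0}$ vanishes on $P$. By Lemma~\ref{lem:exist}, $c_{\varphi_n}$ implements $\delta$ over $P$ up to $2\varepsilon$. The element $\tilde c\in A_K$ supported at $(F,n)$ with value $c_{F,i_0}(n)$ implements $\delta$ over $P$ up to $0$, and $\varphi_n(\tilde c)=0$. Lemma~\ref{lem:unique} with the state $\varphi_n$ gives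
\begin{equation}\label{eq:approx}
\bigl\|Y_n-c_{F,i_0}(n)\bigr\|\le2\varepsilon,\qquad\text{where } Y_n=-\sum_l(a_l)_F(n)_{i_0i_0}\Bigl((b_l)_F(n)-(b_l)_F(n)_{i_0i_0}1\Bigr)
\end{equation}
is the value of $c_{\varphi_n}-\varphi_n(c_{\varphi_n})$ at $(F,n)$. As $n\to\infty$, $Y_n$ converges to the diagonal matrix $Y$ with entries
\[
k^T_{ii_0}=-\sum_lq_{i_0}(a_l)\bigl(q_i(b_l)-q_{i_0}(b_l)\bigr)\qquad(i\in F),
\]
and these numbers do not depend on the facet $F$. By \eqref{eq:approx}, $\limsup_n\|c_{F,i_0}(n)-Y\|\le2\varepsilon$, so any two terms of the sequence $c_{F,i_0}(n)$ with large indices are within $5\varepsilon$ of each other. As $\varepsilon$ is arbitrary, the sequence is Cauchy. Its limit is within $2\varepsilon$ of a diagonal matrix for every $\varepsilon$, so it is diagonal. Its $i$th diagonal entry is within $2\varepsilon$ of $k^T_{ii_0}$. Since $T$ was chosen independently of $F$, two facets containing $i$ and $i_0$ give entries that differ by at most $4\varepsilon$ for every $\varepsilon$, hence the same entry. Call it $k_{ii_0}$. Every simplex lies in a facet, so $k_{ij}$ is defined whenever $\{i,j\}\in K$,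 and
\begin{equation}\label{eq:limit}
c_{F,i_0}(n)\longrightarrow\operatorname{diag}(k_{ii_0})_{i\in F},\qquad k_{i_0i_0}=0 .
\end{equation}
By uniqueness, $c_{F,j}(n)=c_{F,i_0}(n)-c_{F,i_0}(n)_{jj}1$ for $j\in F$. The limit of the $(i,i)$ entries is $k_{ij}=k_{ii_0}-k_{ji_0}$ for all $i,j,i_0\in F$. This is \eqref{eq:cocycle} for the triple $i,j,i_0$, and the case $i=i_0$ is antisymmetry. So $k=k(\delta)\in Z^1(K)$.

The matrices $c_{F,i_0}(n)$ depend linearly on $\delta$, by uniqueness, so $\delta\mapsto k(\delta)$ is linear. By Lemma~\ref{lem:Tk}, $T_k\in\mathcal D$ and its normalized matrices are the constant sequences $\operatorname{diag}(k_{ii_0})_{i\in F}$. Thus $k(T_k)=k$, and the map is onto $Z^1(K)$.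

\emph{Inner derivations correspond to coboundaries.} If $\delta=\delta_a$ with $a\in A_K$, then $c_{F,i_0}(n)=a_F(n)-a_F(n)_{i_0i_0}1$, so $k_{ii_0}=q_i(a)-q_{i_0}(a)$ and $k(\delta)\in B^1(K)$. Conversely, let $\delta\in\mathcal D$ with $k(\delta)_{ij}=h_i-h_j$. Choose a vertex $i_F$ in each facet $F$ and put $a_F(n)=c_{F,i_F}(n)+h_{i_F}1$. By \eqref{eq:limit}, $a_F(n)$ converges to $\operatorname{diag}(h_i-h_{i_F}+h_{i_F})_{i\in F}=\operatorname{diag}(h_i)_{i\in F}$. So $a=(a_F)$ belongs to $A_K$, and $\delta=\delta_a$ because the two maps agree at every $(F,n)$. Hence the composite $\mathcal D\to Z^1(K)\to H^1(K;\mathbb C)$ is onto with kernel $\operatorname{Inn}(A_K)$.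

\emph{The remaining claims.} For $\delta\in\mathcal D$ and $k=k(\delta)$, the derivation $\delta-T_k\in\mathcal D$ has cocycle $0$, so it is inner, and $\delta\in\mathcal E(A_K)$. Since $\overline{\mathcal E(A_K)}_{\mathrm{cb}}$ lies between $\mathcal E(A_K)$ and its operator-norm closure, $\operatorname{Der}(A_K)\cap\overline{\mathcal E(A_K)}_{\mathrm{cb}}=\mathcal D$. So \eqref{eq:problem} holds for $A_K$ exactly when $\mathcal D=\operatorname{Inn}(A_K)$, that is, when $H^1(K;\mathbb C)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) Take for $K$ the boundary of a triangle and the derivation $T$ of Example~\ref{ex:triangle}.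

(2) Let $K$ be the boundary of a tetrahedron: four vertices, with the four three-element subsets as facets. Any three vertices lie in a facet and the four vertices do not. By Theorem~\ref{thm:complex}(a), all Glimm ideals of $A_K$ are $3$-primal, while $G_\infty$ is not $4$-primal and hence not primal.

(3) Let $K$ be the path with vertices $1,2,3$ and facets $\{1,2\}$, $\{2,3\}$. The vertices $1$ and $3$ lie in no common simplex, so $G_\infty$ is not $2$-primal. Every $k\in Z^1(K)$ is determined by $k_{12}$ and $k_{23}$, and it is the coboundary of $h=(k_{12},0,-k_{23})$. So $H^1(K;\mathbb C)=0$, and $A_K$ satisfies \eqref{eq:problem} by Theorem~\ref{thm:complex}(b).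
\end{proof}

For the boundary of a triangle, $Z^1(K)$ has dimension $3$, one for each edge, and $B^1(K)$ is the image of $\mathbb C^3$ under a map whose kernel consists of the constants, so it has dimension $2$. Thus $H^1(K;\mathbb C)\cong\mathbb C$, and modulo inner derivations the multiples of the operator $T$ of Example~\ref{ex:triangle} are the only derivations in the closure of $\mathcal E(A_K)$. By Theorem~\ref{thm:sharp}(1), among the conditions ``every Glimm ideal is $m$-primal'' the case $m=3$ is the weakest under which the conclusion of Theorem~\ref{thm:main}(3) holds.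

\begin{thebibliography}{9}

\bibitem{Dixmier}
Dixmier, \emph{C$^*$-algebras}.

\bibitem{PEMS}
Proceedings of the Edinburgh Mathematical Society (2013) \textbf{56}, 515--534, DOI:10.1017/S0013091512000302,
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 2A932F3B7E5D7C030B6EED62649BFAE9/\allowbreak S0013091512000302a.pdf/\allowbreak on-derivations-\allowbreak and-elementary-\allowbreak operators-\allowbreak on-c-algebras.pdf}.

\end{thebibliography}
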